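# Subnormal up to finite index: bounding the nilpotency class in locally finite groups

## 1. Is a locally finite $d$-sbyf group of bounded class up to finite index?

Let $d\ge 1$ be an integer. A subgroup $S$ of $G$ is subnormal of defect at most $d$ if there is a chain $S=S_0\trianglelefteq S_1\trianglelefteq\cdots\trianglelefteq S_d=G$; we write $S\ \mathrm{sn}^d\,G$. A theorem of Roseblade says that if every subgroup of $G$ is $\mathrm{sn}^d$, then $G$ is nilpotent of class bounded in terms of $d$. We weaken the hypothesis by a finite index.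

**Definition 1.1.** A group $G$ is *$d$-sbyf* if every $H\le G$ contains a subgroup $S$ with $|H:S|<\infty$ and $S\ \mathrm{sn}^d\,G$.

If the hypothesis holds only up to finite index, one first guesses the same of the conclusion.

**First guess.** There is a function $g$ such that every locally finite $d$-sbyf group has a subgroup of finite index that is nilpotent of class at most $g(d)$.

(A group is locally finite if its finitely generated subgroups are finite.) We test the guess. Below, $\mathrm{cl}(X)$ is the nilpotency class, so $\mathrm{cl}(X)\le c$ means $\gamma_{c+1}(X)=1$, and "f.i." means "(of) finite index".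

Finite groups are $1$-sbyf (take $S=1$), and the trivial subgroup has finite index. The guess survives, but we learn that the index cannot be bounded.

Let $A$ be an infinite elementary abelian $p$-group, $p$ odd. In $A\rtimes\langle\tau\rangle$, where $\tau$ inverts $A$, each $H$ contains $H\cap A$ with index at most $2$, and $H\cap A$ is normal in the whole group. So this group is $1$-sbyf. Now let $\tau$ swap the factors of $B=A\times A$, and let $G=B\rtimes\langle\tau\rangle$. As $H\cap B\trianglelefteq B\trianglelefteq G$, this $G$ is $2$-sbyf. It is not $1$-sbyf: if $S$ has finite index in $A\times 1$ and is normal in $G$, then $S=S^\tau\le (A\times1)\cap(1\times A)=1$, although $A\times 1$ is infinite. Both groups have an abelian subgroup of index $2$.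

More generally, let $N\trianglelefteq G$ be f.i. with $\mathrm{cl}(N)\le c$, $c\ge1$. Every subgroup of a nilpotent group of class at most $c$ is $\mathrm{sn}^c$ in it, so for $H\le G$ the group $H\cap N$ is f.i. in $H$ and $\mathrm{sn}^c$ in $N\trianglelefteq G$. Hence $G$ is $(c+1)$-sbyf.

The bound must grow with $d$. Let $p>d$ be a prime and let $G$ be the relatively free group on $x_1,x_2,\dots$ in the variety of groups of class at most $d$ and exponent dividing $p$. All its subgroups are $\mathrm{sn}^d$. Let $N\le G$ be f.i. Then $N$ contains $y_1,\dots,y_d$ whose images in the $\mathbb F_p$-space $G/G'$ are linearly independent. Some linear map of $G/G'$ sends $y_iG'$ to $x_iG'$ for $i\le d$, and since $G$ is relatively free it is induced by an endomorphism $\varphi$ of $G$. Commutators of weight $d$ depend only on their entries modulo $G'$, so $\varphi([y_1,\dots,y_d])=[x_1,\dots,x_d]$. This is not $1$, because the group of $(d+1)\times(d+1)$ unitriangular matrices over $\mathbb F_p$ has class $d$ and exponent $p$ (as $p\ge d+1$). So $\gamma_d(N)\ne1$.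

One test defeats the guess. Heineken and Mohamed (J. Algebra 10 (1968) 368–376) give a $p$-group $G$ with $Z(G)=1$, $A=G'$ infinite elementary abelian, $G/A\cong C_{p^\infty}$, and all proper subgroups subnormal. Here $C_{p^\infty}$ is the quasicyclic (Prüfer) group, the group of complex roots of unity of $p$-power order; its proper subgroups are finite. Being metabelian and periodic, $G$ is locally finite. If $X\trianglelefteq G$ and $XA=G$, then $(G/X)'=G'X/X=G/X$, so $G/X$ is perfect and soluble, and $X=G$. Now let $X<G$ be any proper subgroup. As $X$ is proper and subnormal, $X^G\neq G$, hence $X^GA\ne G$. So $XA/A$ is a proper, hence finite, subgroup of $C_{p^\infty}$. Thus $X\cap A$ is f.i. in $X$, and $X\cap A\trianglelefteq A\trianglelefteq G$. For $X=G$ take $S=G$. So $G$ is $2$-sbyf, and $d$-sbyf for all $d\ge2$. A normal f.i. subgroup $K$ satisfies $KA=G$, since $C_{p^\infty}$ has no proper f.i. subgroup, so $K=G$. As $Z(G)=1$, $G$ is not nilpotent, so it has no nilpotent f.i. subgroup: the core of one would be normal, f.i. and nilpotent. For $d\ge 2$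 the guess is false.

Here the quotient by the abelian group $A$ is quasicyclic. This suggests the right replacement for "finite".

**Definition 1.2.** A group is *Černikov* if it has a normal f.i. subgroup that is a direct product of finitely many quasicyclic groups.

Finite groups, $C_{p^\infty}$, and $C_{p^\infty}$ extended by the inverting automorphism are Černikov; an infinite elementary abelian $p$-group is not. The corrected guess is a theorem.

**Theorem A.** There is $f:\mathbb N\to\mathbb N$ such that every locally finite $d$-sbyf group $G$ has a normal subgroup $N$ with $G/N$ Černikov and $\gamma_{f(d)}(N)=1$.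

**Theorem B.** There is $f_1:\mathbb N\to\mathbb N$ such that every torsion nilpotent $d$-sbyf group has a subgroup of finite index and of class at most $f_1(d)$.

A Černikov group of finite exponent is finite, so the relatively free groups above show $f(d)\ge d+1$. That a locally finite $d$-sbyf group is nilpotent-by-Černikov, with no bound on the class, is a published theorem of Casolo, which we quote. The work lies in the bound, that is, in Theorem B.

## 2. Defect arithmetic and the quoted theorems

We write $x^y=y^{-1}xy$, $[x,y]=x^{-1}y^{-1}xy$, with left-normed longer commutators; $[A,B]=\langle[a,b]:a\in A,b\in B\rangle$, $[G,{}_0H]=G$ and $[G,{}_{i+1}H]=[[G,{}_iH],H]$. We use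
$$[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z. \tag{1}$$
By (1), $[X,H]$ is normalized by $X$ and by $H$. The derived series is $X^{(i)}$. A group of class at most $s$, $s\ge1$, is soluble of derived length at most $s$.

**Lemma 2.1.** $H\ \mathrm{sn}^d\,G$ if and only if $[G,{}_dH]\le H$.

*Proof.* Put $H^{G,0}=G$ and $H^{G,i+1}=H^{H^{G,i}}$, a normal closure. If $H=S_0\trianglelefteq\dots\trianglelefteq S_d=G$, then by induction $H^{G,i}\le S_{d-i}$, since $H^{G,i+1}\le H^{S_{d-i}}\le S_{d-i-1}$. So $H\ \mathrm{sn}^d\,G$ if and only if $H^{G,d}=H$. It remains to see that $H^{G,i}=H[G,{}_iH]$. Put $X=[G,{}_iH]$; it is normalized by $H$. If $H^{G,i}=HX$, then $H^{G,i+1}=H[HX,H]$, and for $h,h'\in H$, $x\in X$ we have $[hx,h']=[h,h']^x[x,h']$ with $[h,h']^x=[h,h']\,[[h,h'],x]\in H[X,H]$. So $H[HX,H]=H[X,H]=H[G,{}_{i+1}H]$. $\square$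

Consequently:

* If $H\ \mathrm{sn}^d\,G$ and $L\le G$, then $H\cap L\ \mathrm{sn}^d\,L$. The property $\mathrm{sn}^d$ passes to homomorphic images and to arbitrary intersections.
* It passes to directed unions, because an element of $[G,{}_d\bigcup H_i]$ involves only finitely many elements of $\bigcup H_i$.
* If $S\le H$ is f.i. and $S\ \mathrm{sn}^d\,G$, then the core of $S$ in $H$, an intersection of conjugates $S^h$, is f.i. in $H$ and $\mathrm{sn}^d$ in $G$. So in Definition 1.1 we may always take $S\trianglelefteq H$.
* Subgroups and quotients of $d$-sbyf groups are $d$-sbyf.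

**Lemma 2.2 (tails).** Let $S\trianglelefteq H$ be f.i. and let $Q_1\ge Q_2\ge\cdots$ be subgroups of $H$. Then $SQ_i=SQ_{i+1}$ for some $i$.

*Proof.* The $SQ_i$ form a descending chain among the finitely many subgroups between $S$ and $H$. $\square$

We quote the following.

* (Ro) Roseblade, J. Algebra 2 (1965): if all subgroups of $G$ are $\mathrm{sn}^d$, then $\mathrm{cl}(G)\le\rho(d)$. We write $\rho=\rho(d)\ge1$.
* (Ha) P. Hall, Illinois J. Math. 2 (1958): if $N\trianglelefteq K$, $\mathrm{cl}(N)\le c$ and $\mathrm{cl}(K/N')\le e$, then $\mathrm{cl}(K)\le h(c,e)$.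
* (KM) Khukhro–Makarenko, J. London Math. Soc. (2) 75 (2007): a group with a f.i. subgroup of class at most $c$ has a characteristic f.i. subgroup of class at most $c$.
* (Ca) C. Casolo, *Groups in which all subgroups are subnormal-by-finite*, Adv. Group Theory Appl. 1 (2016) 33–45: a locally finite group in which every subgroup contains a f.i. subgroup that is subnormal in the whole group is nilpotent-by-Černikov.
* Magnus' theorem: for $F$ free and $x\mapsto 1+X$ the Magnus embedding into noncommuting power series, $w\in\gamma_n(F)$ if and only if $w-1$ has no terms of degree less than $n$.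
* Locally finite groups are amenable; a nonempty compact right topological semigroup has an idempotent (Ellis–Numakura lemma).

We also use the standard facts that torsion nilpotent groups are locally finite and that finitely generated torsion nilpotent groups are finite.

## 3. Direct sums and their projections

**Proposition 3.1.** Let $G=\bigoplus_{j\ge1}G_j$ be $d$-sbyf. For all but finitely many $j$, all subgroups of $G_j$ are $\mathrm{sn}^d$ in $G_j$, and so $\mathrm{cl}(G_j)\le\rho$.

*Proof.* Otherwise, after discarding factors, every $G_j$ has a subgroup $F_j$ that is not $\mathrm{sn}^d$ in $G_j$. Put $H=\bigoplus F_j$ and $Q_j=\bigoplus_{i\ge j}F_i$, and take $S\trianglelefteq H$ f.i. with $S\ \mathrm{sn}^d\,G$. By Lemma 2.2, $SQ_j=SQ_{j+1}$ for some $j$. Let $\pi$ be the projection onto $G_j$. As $\pi(Q_{j+1})=1$,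
$$F_j=\pi(F_j)\le\pi(SQ_{j+1})=\pi(S)\le\pi(H)=F_j .$$
So $F_j=\pi(S)\ \mathrm{sn}^d\,\pi(G)=G_j$, a contradiction. $\square$

If the $G_j$ are finite, this gives a f.i. subgroup of class at most $\rho$. Two things made it work: a finite index cannot see the tail $Q_{j+1}$, and there is an endomorphism that kills the tail while fixing the block $G_j$. The sensible plan is to find blocks with such endomorphisms, or with a substitute for them, in an arbitrary torsion nilpotent group.

## 4. Commuting blocks: from torsion nilpotent groups to finite exponent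

If the $i$-th block commutes with all earlier ones and meets them trivially, no projections are needed. Such blocks can be found deep in the power subgroups.

Let $G$ be a torsion nilpotent $d$-sbyf group, $\mathrm{cl}(G)\le c$ with $c\ge1$. Put $G_h=\langle g^{h!}:g\in G\rangle$, a descending chain of characteristic subgroups, and $G_\omega=\bigcap_hG_h$. For instance, $G_\omega=G$ for $G=C_{p^\infty}$, while $G_\omega=1$ for $G=\bigoplus_nC_{p^n}$. For an integer $s$ put $G^s=\langle g^s:g\in G\rangle$, and let $Z_i(G)$ be the upper central series; $b\in Z_i(G)$ means $[b,x_1,\dots,x_i]=1$ for all $x_1,\dots,x_i\in G$.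

**Proposition 4.1.** (i) Each $x\in G$ is centralized by $G_h$ for all large $h$; so $G_\omega\le Z(G)$. (ii) If $G_\omega=1$, then for some $h$ every subgroup of $G_h$ is $\mathrm{sn}^d$ in $G$; so $\mathrm{cl}(G_h)\le\rho$. (iii) If $G_\omega=1$, there is $s\ge1$ with $G^s\le Z_\rho(G)$.

**Step 1: proof of (i), large powers centralize a given element.** Let $x^m=1$ and $E=\langle x\rangle^G$. Since $E$ is generated by conjugates of $x$, each $\gamma_i(E)/\gamma_{i+1}(E)$ is generated by the images of weight-$i$ commutators in elements of order dividing $m$, hence has exponent dividing $m$. So $E$ has exponent dividing $k=m^c$. Put $E_i=[E,{}_iG]$. Then $E_c=1$, and $E_i/E_{i+1}$ is central in $G/E_{i+1}$.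

Let $\beta$ be an automorphism of $E$ induced by an element of $G$ and trivial on $E/E_i$. Write $[y,\beta]=y^{-1}y^\beta\in E_i$. As $[yy',\beta]=[y,\beta]^{y'}[y',\beta]$ and $E_i/E_{i+1}$ is central, $y\mapsto[y,\beta]E_{i+1}$ is a homomorphism $E\to E_i/E_{i+1}$. Also $\beta$ is trivial on $E_i/E_{i+1}$, so applying $\beta$ repeatedly to $y^\beta=y[y,\beta]$ gives, modulo $E_{i+1}$,
$$[y,\beta^k]\equiv[y,\beta]^k\equiv[y^k,\beta]=1 .$$
So $\beta^k$ is trivial on $E/E_{i+1}$. Starting from $i=0$ and doing this $c$ times, $g^{k^c}$ centralizes $E$ for every $g\in G$. If $h\ge k^c$, then $k^c$ divides $h!$ and $G_h$ centralizes $x$.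

**Step 2: proof of (ii), by commuting blocks.** Every subgroup of $G_h$ is a directed union of finite subgroups, so it is enough to find $h$ with $[G,{}_dF]\le F$ for all finite $F\le G_h$; the bound $\mathrm{cl}(G_h)\le\rho$ is then (Ro). Suppose there is no such $h$. Put $P_0=1$, $h_0=0$. Given a finite $P_{i-1}$, choose $h_i>h_{i-1}$ with
$$G_{h_i}\cap P_{i-1}=1,\qquad [G_{h_i},P_{i-1}]=1 .$$
The first is possible since $G_\omega=1$ and $P_{i-1}$ is finite, the second by (i). Choose a finite $F_i\le G_{h_i}$ with $[G,{}_dF_i]\not\le F_i$. An element of $[G,{}_dF_i]$ outside $F_i$ involves finitely many elements of $G$, so there is a finite subgroup $W_i\ge F_i$ with $[W_i,{}_dF_i]\not\le F_i$. Put $P_i=\langle P_{i-1},W_i\rangle$, which is finite.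

Let $H=\langle F_i:i\ge1\rangle$ and $Q_i=\langle F_j:j\ge i\rangle\le G_{h_i}$, and take $S\trianglelefteq H$ f.i. with $S\ \mathrm{sn}^d\,G$. By Lemma 2.2, $SQ_i=SQ_{i+1}$ for some $i$; fix it. Each $f\in F_i$ is $f=sq$ with $s\in S$ and $q\in Q_{i+1}$, and $q$ centralizes $P_i$. For $y\in P_i$ we have $y^f\in P_i$, so $y^s=(y^f)^{q^{-1}}=y^f$ and $[y,f]=[y,s]$. Inductively $[W_i,{}_kF_i]\le P_i\cap[W_i,{}_kS]$. Hence
$$[W_i,{}_dF_i]\le[G,{}_dS]\le S\le H .$$

Let $y\in[W_i,{}_dF_i]$. Then $y\in H\cap P_i\cap G_{h_i}$, the last because $d\ge1$ and $F_i\le G_{h_i}\trianglelefteq G$. As $Q_{i+1}$ centralizes $P_i\ge F_1,\dots,F_i$, we have $H=\langle F_1,\dots,F_i\rangle Q_{i+1}$. Write $y=vq'$ accordingly; then $q'=v^{-1}y\in P_i\cap G_{h_{i+1}}=1$, so $y\in\langle F_1,\dots,F_i\rangle$. As $F_i$ centralizes $P_{i-1}$, this group is $\langle F_1,\dots,F_{i-1}\rangle F_i$. Write $y=uf$ accordingly; then $u=yf^{-1}\in P_{i-1}\cap G_{h_i}=1$, so $y\in F_i$. Thus $[W_i,{}_dF_i]\le F_i$, a contradiction.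

**Step 3: if $G_\omega=1$, then $\gamma_{\rho+1}(G)$ has finite exponent $r$.** Take $h$ as in (ii) and $m=h!$. For $i\ge\rho+1$,
$$1=[x_1^m,\dots,x_i^m]\equiv[x_1,\dots,x_i]^{m^i}\pmod{\gamma_{i+1}(G)},$$
since the middle term lies in $\gamma_i(G_h)=1$. So $\gamma_i(G)/\gamma_{i+1}(G)$ has exponent dividing $m^i$ for $\rho+1\le i\le c$, and $\gamma_{\rho+1}(G)$ has finite exponent.

**Step 4: iterated commutators are homomorphisms on the upper central series.** In any group $\Gamma$, for fixed $x_1,\dots,x_i$ ($i\ge1$), the map $b\mapsto[b,x_1,\dots,x_i]$ is a homomorphism $Z_{i+1}(\Gamma)\to Z_1(\Gamma)$. Indeed, for $b,b'\in Z_{i+1}(\Gamma)$ we have $[bb',x_1]=[b,x_1]^{b'}[b',x_1]$ with $[b,x_1]\in Z_i(\Gamma)$, so $b\mapsto[b,x_1]Z_{i-1}(\Gamma)$ is a homomorphism into $Z_i(\Gamma)/Z_{i-1}(\Gamma)$. For $i=1$ this is the claim. For $i\ge2$, by induction $y\mapsto[y,x_2,\dots,x_i]$ is a homomorphism on $Z_i(\Gamma)$, trivial on $Z_{i-1}(\Gamma)$; compose.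

**Step 5: proof of (iii), with $s=r^c$.** We show $[G^{r^j},{}_\rho G]\le\gamma_{\rho+1+j}(G)$ by induction on $j$; $j=0$ is clear. Given it for $j$, work in $\bar G=G/\gamma_{\rho+2+j}(G)$. The image of $G^{r^j}$ lies in $Z_{\rho+1}(\bar G)$. For fixed $x_1,\dots,x_\rho\in\bar G$ the map $\lambda:b\mapsto[b,x_1,\dots,x_\rho]$ is a homomorphism on $Z_{\rho+1}(\bar G)$ by Step 4, with values in $\gamma_{\rho+1}(\bar G)$, of exponent dividing $r$. So $\lambda$ kills the image of each $g^{r^{j+1}}=(g^{r^j})^r$, hence that of $G^{r^{j+1}}$. As the $x_i$ were arbitrary, the image of $G^{r^{j+1}}$ lies in $Z_\rho(\bar G)$, which is the claim for $j+1$. For $j=c$ we get $G^{r^c}\le Z_\rho(G)$. $\square$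

Since $G/G^s$ has finite exponent, Theorem B will follow (Section 12) from the next theorem, which occupies us until then.

**Theorem C.** There is $j:\mathbb N\to\mathbb N$ such that every nilpotent $d$-sbyf group of finite exponent has a f.i. subgroup of class at most $j(d)$.

## 5. The infinite extraspecial group: no projections, but positive density

From now until the end of Section 11 we assume:

$(\ast)$ $G$ is nilpotent of class at most $c$, of exponent dividing $\epsilon<\infty$, and $d$-sbyf.

Such $G$ is locally finite, and subgroups and quotients of $G$ satisfy $(\ast)$. Auxiliary constructions may depend on $c$ and $\epsilon$; the final class bound may not.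

Under $(\ast)$ the method of Section 4 has no room: $G_h=1$ as soon as $h\ge\epsilon$. An example shows that the defect is not one of technique.

**Example 5.1.** Let $p$ be an odd prime and let $E$ be the group of class $2$ and exponent $p$ generated by $x_i,y_i$ $(i\ge1)$ and a central $z$ of order $p$, with $[x_i,y_i]=z$ and all other pairs of generators commuting. Then $E'=Z(E)=\langle z\rangle$, and commutation is a nondegenerate alternating form on the $\mathbb F_p$-space $V=E/Z(E)$. Every nonabelian subgroup of $E$ contains $z$. So if $Y_1,Y_2$ are nonabelian, no endomorphism of $\langle Y_1,Y_2\rangle$ kills $Y_2$ and fixes $Y_1$ elementwise: it would kill $z$ and fix $z$. Nonabelian blocks with projections do not exist. Moreover $E$ has no abelian f.i. subgroup: its image $W\le V$ would have finite codimension and $W\le W^\perp$, while $\dim W^\perp\le\operatorname{codim}W<\infty$, so $V$ would be finite-dimensional.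

We therefore stop choosing blocks, and ask what a typical tuple of elements looks like.

**Definition 5.2.** A *left-invariant mean* on a group $U$ is a finitely additive $\mu$, defined on all subsets of $U$, with values in $[0,1]$, $\mu(U)=1$ and $\mu(gA)=\mu(A)$.

Locally finite groups have one, by amenability. A subgroup of index $k$ has $\mu=1/k$, and a subgroup of infinite index has $\mu=0$, as it has arbitrarily many disjoint left translates.

**Example 5.3.** For every left-invariant mean on $E\times E$, the commuting pairs have measure exactly $1/p$. Take $g_1,\dots,g_k\in E$ linearly independent modulo $Z(E)$. The $x$ commuting with all $g_i$ form a subgroup of index $p^k$, so the pairs $(x,y)$ with such $x$ have measure $p^{-k}$. Split the other pairs according to the least $i$ with $[x,g_i]\ne1$ and the value $[x,g_i]=z^a$. Left multiplication by $(1,g_i)$ preserves such a piece and turns $[x,y]$ into $[x,g_iy]=[x,y]z^a$. So it permutes the $p$ subsets of the piece given by the values of $[x,y]$ transitively, and exactly $1/p$ of the piece, in measure,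 commutes. Hence the measure of the commuting pairs differs from $1/p$ by at most $p^{-k}$, for every $k$.

So a positive proportion of pairs can lie in abelian subnormal subgroups although no f.i. subgroup is abelian. Positive proportion is the statement we shall prove in general; converting it into a f.i. statement will cost something, and the cost must be bounded in terms of $d$.

**Definition 5.4.** For $N\ge1$ let $U=G^N$ and
$$\Delta=\Delta_N(G)=\{\mathbf x\in U:\ \exists\,T\le G,\ T\ \mathrm{sn}^d\,G,\ \mathrm{cl}(T)\le\rho,\ \mathbf x\in T^N\}.$$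

Clearly $\Delta=\Delta^{-1}$. If all subgroups of $G$ are $\mathrm{sn}^d$, then $\Delta=U$ by (Ro) with $T=G$.

**Proposition 5.5.** Under $(\ast)$, $\mu(\Delta_N(G))>0$ for every left-invariant mean $\mu$ on $U=G^N$.

The proof, in Section 7, goes by contradiction: if $\Delta$ is too small, we find an infinite sequence of tuples outside $\Delta$ that does have deletion endomorphisms, and then argue as for direct sums. First we need to know when a relation survives the deletion of a variable.

## 6. Deleting variables in words

Let $F$ be free on a finite set $X_1\sqcup\dots\sqcup X_M\sqcup Y$. For $J\subseteq[M]=\{1,\dots,M\}$ let $\delta_J$ be the endomorphism killing the generators in $X_i$ for $i\notin J$ and fixing the others; $\delta_K\delta_J=\delta_{K\cap J}$. Fix a linear order on the subsets of $[M]$ refining cardinality; products over subsets use it.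

**Lemma 6.1.** For $w\in F$ put recursively $v_J=\bigl(\prod_{I\subsetneq J}v_I\bigr)^{-1}\delta_J(w)$. Then $\delta_J(w)=\prod_{I\subseteq J}v_I$; $v_J$ is a product of elements $\delta_I(w)^{\pm1}$ with $I\subseteq J$; and $v_J\in\gamma_{|J|}(F)$ for $J\ne\emptyset$.

For example, let $X_1=\{x\}$, $X_2=\{y\}$, $Y=\emptyset$, $w=yx$, with $\{1\}$ before $\{2\}$. Then $v_\emptyset=1$, $v_{\{1\}}=x$, $v_{\{2\}}=y$, $v_{\{1,2\}}=(xy)^{-1}yx=[y,x]\in\gamma_2(F)$.

*Proof.* The first claim holds because $J$ comes last among its subsets; the second is clear by recursion. For the third we show that $\delta_K(v_J)=1$ whenever $J\not\subseteq K$, by induction on $|J|$. Let $I\subsetneq J$. If $I\not\subseteq K$, then $\delta_K(v_I)=1$ by induction. If $I\subseteq K$, then $\delta_K(v_I)=v_I$, as $v_I$ is a product of elements $\delta_{I'}(w)^{\pm1}$ with $I'\subseteq I\subseteq K$. Since $J\not\subseteq K$, the sets $I\subsetneq J$ with $I\subseteq K$ are exactly the $I\subseteq K\cap J$, so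
$$\delta_K(v_J)=\Bigl(\prod_{I\subseteq K\cap J}v_I\Bigr)^{-1}\delta_{K\cap J}(w)=1 .$$
Hence, in the Magnus power series ring, setting the variables of $X_i$ equal to $0$ kills $v_J-1$, for each $i\in J$. So each monomial of $v_J-1$ involves every $X_i$, $i\in J$, and has degree at least $|J|$. By Magnus' theorem $v_J\in\gamma_{|J|}(F)$. $\square$

**Lemma 6.2.** Let $\mathrm{cl}(G)\le c$, $w\in F$, substitute fixed elements of $G$ for the variables, and let $w_J$ be the value of $\delta_J(w)$.
(i) If $M\ge c+1$ and $w_J=1$ for all $J\ne\emptyset$, then $w_\emptyset=1$.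
(ii) If $w_J=1$ for all $|J|\le c$, then $w_J=1$ for all $J$.

*Proof.* Let $\bar v_J$ be the value of $v_J$; by Lemma 6.1, $\bar v_J=1$ if $|J|>c$. (i) Put $a=w_\emptyset=\bar v_\emptyset$. We claim $\bar v_J=a^{(-1)^{|J|}}$. For $J\neq\emptyset$, $1=w_J=\prod_{I\subseteq J}\bar v_I$; by induction all factors but the last are powers of $a$, and $\sum_{I\subseteq J}(-1)^{|I|}=0$ gives the claim. For $J=[M]$ the value is $1$, so $a=1$. (ii) From $w_J=\prod_{I\subseteq J}\bar v_I$ we get by induction $\bar v_J=1$ for $|J|\le c$, hence for all $J$, and so $w_J=1$ for all $J$. $\square$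

## 7. Idempotent ultrafilters and generic tuples

We prove Proposition 5.5. Let $\beta U$ be the space of ultrafilters on $U$, compact with the basic open sets $\{p:A\in p\}$. For an ultrafilter $p$ write $\forall^px\,\varphi(x)$ for $\{x:\varphi(x)\}\in p$. These quantifiers commute with finite conjunctions and with negation; quantifiers over variables that do not occur ("dummy" quantifiers) may be inserted or dropped; the order of quantifiers matters. Put
$$A\in pq\iff\forall^px\,\forall^qy\ \,xy\in A .$$
This is an associative product: $A\in pqr$ means $\forall^px\forall^qy\forall^rz\ xyz\in A$ for either bracketing. For fixed $q$ the map $p\mapsto pq$ is continuous, since $A\in pq$ if and only if $\{x:x^{-1}A\in q\}\in p$. So $\beta U$ is a compact right topological semigroup. The principal ultrafilter at $1$ is idempotent; we need one that sees measure.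

**Step 1: an idempotent all of whose members have positive measure.** Let $L=\{p\in\beta U:\mu(A)>0\ \forall A\in p\}$. The null sets form a proper ideal, so some ultrafilter contains no null set, and $L\ne\emptyset$. It is closed, being the intersection of the sets $\{p:A\notin p\}$ over null $A$. Finally $\beta U\cdot L\subseteq L$: if $A\in pr$ with $r\in L$, then $x^{-1}A\in r$ for some $x$, so $\mu(A)=\mu(x^{-1}A)>0$. Hence $L$ is a compact right topological semigroup and contains an idempotent $q=q^2$. It suffices to show $\Delta\in q$.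

What idempotency gives is seen in Example 5.1 with $N=1$. For some $s$ we have $\forall^qx\forall^qy\ [x,y]=z^s$, since there are finitely many values. Let $\psi(x)$ be $\forall^qy\ [x,y]=z^s$. As $q=q^2$, $\forall^qy_0\forall^qy_1$ all of $\psi(y_0),\psi(y_1),\psi(y_0y_1)$ hold. So for some $y_0,y_1,y$ we have $z^s=[y_0y_1,y]=[y_0,y][y_1,y]=z^{2s}$, and $s=0$. Generic elements commute: a constant relation has become deletable.

**Step 2: the groups of generic relations.** Let $\mathfrak F_k$ be the free group of rank $kN$ in the variety of groups of class at most $c$ and exponent dividing $\epsilon$, its generators arranged in $k$ groups of $N$. It is finite, and deletion of groups of generators acts on it by endomorphisms. For $\mathbf v=(v_1,\dots,v_k)\in U^k$ and $m\ge0$ let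
$$E_m(\mathbf v)=\{r\in\mathfrak F_{k+m}:\ \forall^qx_1\cdots\forall^qx_m\ \ r(\mathbf v,x_1,\dots,x_m)=1\},$$
a subgroup of $\mathfrak F_{k+m}$. The first $k$ groups of generators are called past, the others future.

**Definition 7.1.** $\mathbf v$ is *good* if all $E_m(\mathbf v)$, $m\ge0$, are invariant under deletion of each past group.

The empty sequence is good. If $\mathbf v$ is good, the case $m=0$ says that the relations among the coordinates of $v_1,\dots,v_k$ are invariant under deletion. In other words, killing the coordinates of $v_j$ and fixing those of the other $v_i$ induces an endomorphism of the group that all these coordinates generate. For example, let $G$ be infinite elementary abelian and $N=1$, $c=1$, $\epsilon=p$. Since $\{1\}$ is null, $\forall^qx\ x\ne1$. By Step 3 below, a generic relation (written additively) $\sum a_iv_i+\sum b_jx_j=0$ remains one when all future variables are deleted, or all but $x_j$; subtracting, $b_jx=0$ for generic $x$, so all $b_j=0$. So $\mathbf v$ is good exactly when its nonzero entries are linearly independent.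

**Step 3: $E_m(\mathbf v)$ is invariant under deletion of any future group.** Let $r\in E_m(\mathbf v)$ and consider the $i$-th future group. For nonempty $\gamma\subseteq\{0,\dots,c\}$ put $y_\gamma=\prod_{j\in\gamma}y_j$ in increasing order. Iterating $q=q^2$ and inserting dummy quantifiers, $\forall^qx\,\psi(x)$ implies $\forall^qy_0\cdots\forall^qy_c\ \psi(y_\gamma)$, for each $\gamma$, hence for all $\gamma$ simultaneously. Apply this, for given $x_1,\dots,x_{i-1}$, to the statement $\psi(x)$: $\forall^qx_{i+1}\cdots\forall^qx_m\ r(\mathbf v,x_1,\dots,x_{i-1},x,x_{i+1},\dots,x_m)=1$. We obtain that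
$$\forall^qx_1\cdots\forall^qx_{i-1}\,\forall^qy_0\cdots\forall^qy_c\,\forall^qx_{i+1}\cdots\forall^qx_m:\quad r(\dots,y_\gamma,\dots)=1\ \text{ for all }\gamma\ne\emptyset .$$
Now apply Lemma 6.2(i) to a lift of $r$ to a free group, with the $i$-th future tuple replaced by $y_0y_1\cdots y_c$ coordinatewise and with the $M=c+1$ groups of variables $y_0,\dots,y_c$. It gives $r(\dots,1,\dots)=1$. Drop the dummy quantifiers over the $y_j$ and insert one over $x_i$: the word $r$ with its $i$-th future group deleted lies in $E_m(\mathbf v)$.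

**Step 4: finitely many $m$ decide goodness.** If $E_m(\mathbf v)$ is invariant under past deletions for all $m\le c$, then it is so for all $m$. Let $r\in E_m(\mathbf v)$. Apply Lemma 6.1 to a lift of $r$, with the future groups as the $X_i$ and the past generators as $Y$: $r=\prod_Jr_J$ in $\mathfrak F_{k+m}$, where $r_J$ is a product of elements $\delta_I(r)^{\pm1}$, $I\subseteq J$. So $r_J\in E_m(\mathbf v)$ by Step 3, and $r_J=1$ if $|J|>c$. For $|J|\le c$, $r_J$ involves only past groups and the future groups in $J$. Dropping dummy quantifiers and relabelling in order, $r_J\in E_{|J|}(\mathbf v)$. By assumption its past deletions lie in $E_{|J|}(\mathbf v)$, and reinserting the dummies, in $E_m(\mathbf v)$. Hence the past deletions of $r=\prod r_J$ lie in $E_m(\mathbf v)$.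

**Step 5: good sequences extend generically.** If $\mathbf v$ is good, then $\forall^qv$: $(\mathbf v,v)$ is good. By definition, $r\in E_{m+1}(\mathbf v)$ if and only if $\forall^qv\ r\in E_m(\mathbf v,v)$. The groups $\mathfrak F_{k+1+m}$ with $m\le c$ are finite and $q$ is an ultrafilter, so $\forall^qv$ we have $E_m(\mathbf v,v)=E_{m+1}(\mathbf v)$ for all $m\le c$. The right-hand side is invariant under deletion of the groups $1,\dots,k$ because $\mathbf v$ is good, and of the group $k+1$ by Step 3, where that group is the first future one. So for such $v$ and all $m\le c$, $E_m(\mathbf v,v)$ is invariant under past deletions, and Step 4 applies to $(\mathbf v,v)$.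

**Step 6: a good sequence with all products outside $\Delta$.** Suppose $\Delta\notin q$. Let $A=U\setminus\Delta\in q$ and $A^\star=\{x\in A:x^{-1}A\in q\}$. Since $A\in q=qq$, $A^\star\in q$. If $x\in A^\star$, put $B=x^{-1}A\in q$. The same reasoning gives $\{y\in B:y^{-1}B\in q\}\in q$, and this set is $\{y:xy\in A,\ (xy)^{-1}A\in q\}=x^{-1}A^\star$. So $x^{-1}A^\star\in q$ for $x\in A^\star$. Using this and Step 5, choose inductively
$$v_{k+1}\in A^\star\cap\bigcap_{\emptyset\neq\alpha\subseteq[k]}v_\alpha^{-1}A^\star\qquad\text{with }(v_1,\dots,v_{k+1})\text{ good},$$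
where $v_\alpha$ is the product of the $v_i$, $i\in\alpha$, in increasing order. Then $v_\alpha\in A^\star\subseteq A$ for all finite nonempty $\alpha\subset\mathbb N$.

Let $\hat H$ be generated by all coordinates of all $v_i$. For $I\subseteq\mathbb N$ and each $k$, composing the deletion endomorphisms for $j\in[k]\setminus I$ gives an endomorphism of $\langle\text{coordinates of }v_1,\dots,v_k\rangle$ that kills the coordinates of $v_i$ for $i\notin I$ and fixes those of $v_i$ for $i\in I$. Being determined on generators, these are compatible as $k$ grows, and their union is an endomorphism $\pi_I$ of $\hat H$. We now have projections. Let $H_n$ be generated by the coordinates of the $v_i$ with $i\ge n$.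

**Step 7: $\mathrm{cl}(H_{n_0})\le\rho$ for some $n_0$.** Otherwise each $H_n$ has a nontrivial commutator of weight $\rho+1$, which involves finitely many $v_i$. So there are finite sets $I_1<I_2<\cdots$ such that $Y_j=\langle\text{coordinates of }v_i,\ i\in I_j\rangle$ has class greater than $\rho$. By (Ro) there is $F_j\le Y_j$ not $\mathrm{sn}^d$ in $Y_j$. Let $H'=\langle F_j:j\ge1\rangle$, $Q_j=\langle F_i:i\ge j\rangle$, and let $S\trianglelefteq H'$ be f.i. with $S\ \mathrm{sn}^d\,G$. By Lemma 2.2, $SQ_j=SQ_{j+1}$ for some $j$. Put $\pi=\pi_{I_j}$. Then $\pi$ is the identity on $Y_j$, $\pi(Q_{j+1})=1$, $\pi(H')=F_j$ and $\pi(\hat H)=Y_j$. Thus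
$$F_j=\pi(F_j)\le\pi(SQ_{j+1})=\pi(S)\le\pi(H')=F_j .$$
Since $S\ \mathrm{sn}^d\,\hat H$, we get $F_j=\pi(S)\ \mathrm{sn}^d\,Y_j$, a contradiction.

**Step 8: a product inside $\Delta$.** Let $S\trianglelefteq H_{n_0}$ be f.i. with $S\ \mathrm{sn}^d\,G$; then $\mathrm{cl}(S)\le\rho$. In the finite group $(H_{n_0}/S)^N$ two of the products $v_{n_0}v_{n_0+1}\cdots v_{n_0+k}$ ($k\ge0$) agree. Their quotient gives some $v_iv_{i+1}\cdots v_l\in S^N$. So this product lies in $\Delta$, with $T=S$, although $v_\alpha\in A=U\setminus\Delta$ for all $\alpha$. This contradiction proves Proposition 5.5. $\square$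

## 8. From positive density to a generating set of a finite index subgroup

A set of positive measure need not contain a f.i. subgroup, as Example 5.3 shows. A product of four copies of $\Delta$ contains long products from a set finitely many translates of which cover $U$.

**Lemma 8.1.** For each $n\ge1$ there are $S\subseteq U$ with $S=S^{-1}\ni1$ and $x_1,\dots,x_m\in U$ with $U=\bigcup_ix_iS$ and $S^n\subseteq\Delta^4$.

*Proof.* **Step 1: choosing $B$ so that $B\Delta$ hardly shrinks.** Let $\delta=\mu(\Delta)>0$ and, for $0<t\le\delta$,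
$$\varphi(t)=\inf\{\mu(B\Delta):B\subseteq\Delta,\ \mu(B)\ge t\}.$$
Then $\varphi(t)\in[\delta,1]$, since $B\Delta\supseteq b\Delta$ for $b\in B$. Put $\eta=\frac1{4n}$, $t_0=\delta$, $t_{i+1}=t_i^2/4$. As $\varphi\ge\delta$, the inequality $\varphi(t_{i+1})<(1-\eta)\varphi(t_i)$ cannot hold for all $i$. So there is $t=t_i$ with $\varphi(t')\ge(1-\eta)\varphi(t)$, where $t'=t^2/4\le t$. Choose $B\subseteq\Delta$ with $\mu(B)\ge t$ and $\mu(B\Delta)\le(1+\eta)\varphi(t)$. Let $E=B\Delta$ and
$$S=\{x\in U:\mu(B\cap xB)\ge t'\}.$$
By left invariance $S=S^{-1}$, and $1\in S$.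

**Step 2: $S^n\subseteq\Delta^4$.** For $x\in S$, $(B\cap xB)\Delta\subseteq E\cap xE$ and $B\cap xB\subseteq\Delta$, so $\mu(E\cap xE)\ge\varphi(t')\ge(1-\eta)\varphi(t)$. Hence $\mu(E\setminus xE)\le2\eta\varphi(t)\le2\eta\mu(E)$. Since $E\setminus xyE\subseteq(E\setminus xE)\cup x(E\setminus yE)$, for $y_1,\dots,y_n\in S$ we get
$$\mu(E\setminus y_1\cdots y_nE)\le\sum_i\mu(E\setminus y_iE)\le 2n\eta\,\mu(E)=\tfrac12\mu(E)<\mu(E).$$
So $E$ meets $y_1\cdots y_nE$, and $y_1\cdots y_n\in EE^{-1}\subseteq\Delta\Delta\Delta^{-1}\Delta^{-1}=\Delta^4$.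

**Step 3: finitely many translates cover $U$.** Let $x_1,\dots,x_m$ satisfy $\mu(x_iB\cap x_jB)<t'$ for $i\ne j$. Then $m<\lceil2/t\rceil$. Otherwise we may take $m=\lceil2/t\rceil$, so that $mt\in[2,3]$, and
$$1\ge\mu\Bigl(\bigcup x_iB\Bigr)\ge mt-\frac{m^2}2\cdot\frac{t^2}4=mt-\frac{(mt)^2}8>1,$$
because the concave function $u-u^2/8$ is at least $3/2$ at both ends of $[2,3]$. Take a maximal such family. For $x\in U$ some $i$ has $\mu(xB\cap x_iB)\ge t'$: by maximality, or, if $x=x_i$, because $\mu(B)\ge t'$. That is, $x_i^{-1}x\in S$. $\square$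

**Proposition 8.2.** Under $(\ast)$, for all $N,r\ge1$ there is $D\subseteq G$ with $D=D^{-1}\ni1$ and $|G:\langle D\rangle|<\infty$ such that for all $y_1,\dots,y_N\in D^r$ there are $T_1,\dots,T_4\ \mathrm{sn}^d\,G$ of class at most $\rho$ with $y_1,\dots,y_N\in\langle T_1,\dots,T_4\rangle$.

*Proof.* Take $S$ and $x_1,\dots,x_m$ from Lemma 8.1 with $n=2Nr$. Let $\iota_i:G\to U=G^N$ be the $i$-th coordinate embedding and $D=\{g:\iota_i(g)\in S^2\text{ for all }i\}$. If $\iota_i(g),\iota_i(g')$ lie in a common $x_jS$, then $\iota_i(g^{-1}g')\in S^{-1}S=S^2$. So $G$ is a union of at most $m^N$ sets $Y$ with $Y^{-1}Y\subseteq D$. Each nonempty one lies in one coset $y\langle D\rangle$, whence $|G:\langle D\rangle|\le m^N$. For $y_i\in D^r$ we have $(y_1,\dots,y_N)=\prod_i\iota_i(y_i)\in S^{2Nr}\subseteq\Delta^4$. So this tuple is a product of four tuples, from $T_1^N,\dots,T_4^N$ with $T_j\ \mathrm{sn}^d\,G$ and $\mathrm{cl}(T_j)\le\rho$. $\square$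

## 9. Joins of soluble subnormal subgroups, and a bounded derived length

We must control $\langle T_1,\dots,T_4\rangle$. If $k$ soluble subgroups of derived length at most $s$ are normal, their product has derived length at most $ks$. For bounded defect we need an induction. The two-subgroup statement R below is clear if $K$ is normal: then $W/K$ is a quotient of $H$ and $W^{(s)}\le K$.

**Lemma 9.1.** The following hold, R(a) for all $a\ge0$ and Q(a) for all $a\ge1$.

**R(a).** For all $b,s$ there is $m=m(a,b,s)$ such that if $W=\langle H,K\rangle$, $H\ \mathrm{sn}^a\,W$, $H$ is soluble of derived length at most $s$ and $K\ \mathrm{sn}^b\,W$, then $W^{(m)}\le K$.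

**Q(a).** Let $\Gamma=Z_0H$, $Z_0\trianglelefteq\Gamma$, $H\ \mathrm{sn}^a\,\Gamma$, $H$ soluble of derived length at most $s$, $P\trianglelefteq Z_0$, and let $Z_0\ge Z_1\ge\cdots$ be subgroups normalized by $H$ with $Z_{i+1}\le Z_i'$ and $Z_{i+1}\le[Z_i,H](P\cap Z_i)$. Then $Z_{2a-1}^{(s+m)}\le P$ with $m=m(a-1,2,s)$.

*Proof.* R(0) holds with $m(0,b,s)=s$, since then $W=H$. We prove R(a−1) $\Rightarrow$ Q(a) $\Rightarrow$ R(a) for $a\ge1$.

**Step 1: two steps down the chain gain one commutation with $H$.** In the situation of Q(a),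
$$[Z_{i+2},H]\le[Z_i,H,H]\,(P\cap[Z_i,H]). \tag{2}$$
Put $A=Z_i$, $P_A=P\cap A\trianglelefteq A$, $A_1=[A,H]$, which is normal in $AH$ and contained in $A$, $A_2=[A_1,H]\trianglelefteq A_1H$, $P_1=P\cap A_1\trianglelefteq A_1$, and $T=A_2P_1\trianglelefteq A_1$. Both $P_A$ and $A_1$ are normal in $A$, so $[A_1,P_A]\le P_A\cap A_1=P_1\le T$. Also $[A_1,H]=A_2\le T$. So $P_A$ and $H$ normalize $A_1$ and $T$ and act trivially on $A_1/T$. Hence $C=[P_A,H]\le A_1\cap\langle P_A,H\rangle$ centralizes $A_1/T$, that is, $CT/T\le Z(A_1/T)$.

Let $z=xp\in Z_{i+1}$ with $x\in A_1$, $p\in P_A$, and let $h\in H$. Then $[z,h]=[x,h]^p[p,h]\in T[p,h]\subseteq CT$. Moreover $Z_{i+1}\le A_1P_A$ acts trivially on $CT/T$. From $[zz',h]=[z,h]^{z'}[z',h]$ we see that $z\mapsto[z,h]T$ is a homomorphism from $Z_{i+1}$ to the abelian group $CT/T$. It kills $Z_{i+1}'\ge Z_{i+2}$. So $[Z_{i+2},H]\le T$, which is (2).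

**Step 2: making the part in $P$ normal, at a bounded cost.** Now let $A_1=[Z_0,H]\trianglelefteq\Gamma$ and $F=HA_1=H^\Gamma$. By the proof of Lemma 2.1, $H\ \mathrm{sn}^{a-1}\,F$. Let $P_1=P\cap A_1$ and $\hat P=\langle P_1^h:h\in H\rangle$. Each $P_1^h$ is normal in $A_1$, so $\hat P\trianglelefteq F$. As $P_1\trianglelefteq A_1\trianglelefteq F$, the group $P_1$ is $\mathrm{sn}^2$ in $\langle H,P_1\rangle$, and $H$ is $\mathrm{sn}^{a-1}$ in it. By R(a−1), $\langle H,P_1\rangle^{(m)}\le P_1$ with $m=m(a-1,2,s)$. As $\hat P\le\langle H,P_1\rangle$, $\hat P^{(m)}\le P_1\le P$.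

**Step 3: proof of Q(a).** Let $Y_j=[Z_{2j},H]\le A_1$; so $Y_0=A_1$. By (2), $Y_{j+1}\le[Y_j,H](P\cap Y_j)\le[Y_j,H]\hat P$. As $\hat P\trianglelefteq F$, induction gives $Y_{a-1}\le[A_1,{}_{a-1}H]\hat P$. And $[A_1,{}_{a-1}H]\le[F,{}_{a-1}H]\le H$; for $a=1$ this reads $A_1\le F=H$. So $Y_{a-1}\le H\hat P$, hence $Y_{a-1}^{(s)}\le\hat P$ and $Y_{a-1}^{(s+m)}\le P$. Finally $Z_{2a-1}\le Y_{a-1}(P\cap Z_{2a-2})$, where $P\cap Z_{2a-2}\trianglelefteq Z_{2a-2}$ and $Y_{a-1}\le Z_{2a-2}$. So $Z_{2a-1}^{(s+m)}\le Y_{a-1}^{(s+m)}(P\cap Z_{2a-2})\le P$.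

**Step 4: Q(a) implies R(a).** Let $K_t=K^{W,t}$. We show by induction on $t$ that $W^{(m_t)}\le K_t$ for suitable $m_t$ depending only on $a,s,t$, with $m_0=0$. Given this for $t$, let $E=W^{(m_t)}\le K_t$, $P=E\cap K_{t+1}\trianglelefteq E$ and $Z_i=E^{(i)}\trianglelefteq W$.

Let $Z\trianglelefteq W$. Then $[Z,H]$ and $[Z,K]$ are normal in $Z$, $[[Z,H],K]\le[Z,K]$ and $[[Z,K],H]\le[Z,H]$. So $[Z,H][Z,K]$ is normalized by $H$ and $K$, hence normal in $W$. Modulo it $Z$ is centralized by $H$ and $K$, so it contains $[Z,W]\ge Z'$. Thus $Z_{i+1}\le[Z_i,H][Z_i,K]$. As $Z_i\le K_t$ normalizes $K_{t+1}\ge K$, we have $[Z_i,K]\le K_{t+1}\cap Z_i=P\cap Z_i$. So Q(a) applies in $\Gamma=EH$ and gives $W^{(m_{t+1})}\le P\le K_{t+1}$ with $m_{t+1}=m_t+2a-1+s+m(a-1,2,s)$. For $t=b$ we have $K_b=K$, and R(a) holds with $m(a,b,s)=m_b$. $\square$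

**Proposition 9.2.** If $J=\langle H_1,\dots,H_k\rangle$, $H_i\ \mathrm{sn}^a\,J$ with $a\ge1$, and each $H_i$ is soluble of derived length at most $s$, then $J$ is soluble of derived length at most some $\sigma(k,a,s)$.

*Proof.* We show for $0\le l\le k$ that there is $n_l\ge1$, depending on $l,a,s$, such that
$$Z^{(n_l)}\le\prod_{i>l}[Z,H_i]\qquad\text{for every }Z\trianglelefteq J .$$
All $[Z,H_i]$ are normal in $Z$. For $l=0$, $n_0=1$ works: since $[[Z,H_i],H_j]\le[Z,H_j]$, the product $\prod_i[Z,H_i]$ is normal in $J$, and it contains $[Z,J]\ge Z'$. For the step from $l-1$ to $l$, put $Z_0=Z$, $Z_{i+1}=Z_i^{(n_{l-1})}\le Z_i'$ and $P=\prod_{i>l}[Z,H_i]\trianglelefteq Z$. All $Z_i$ are normal in $J$, so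
$$Z_{i+1}\le[Z_i,H_l]\prod_{j>l}[Z_i,H_j]\le[Z_i,H_l](P\cap Z_i).$$
Q(a) in $ZH_l$ gives the claim with $n_l=(2a-1)n_{l-1}+s+m(a-1,2,s)$. For $l=k$ and $Z=J$ the product is empty, so $J^{(n_k)}=1$. $\square$

**Proposition 9.3.** Under $(\ast)$, $G$ has a f.i. subgroup that is soluble of derived length at most $\ell(d):=\sigma(4,d,\rho)$.

*Proof.* Let $\ell=\ell(d)$, $N=2^\ell$, $r=\max(c,1)$, take $D$ from Proposition 8.2 and put $K=\langle D\rangle$. The set $D$ depends on $c$, which is harmless, as only finiteness of the index is claimed. Let $w_0=x$ and $w_{i+1}=[w_i,w_i]$ in disjoint variables; $w_\ell$ has $N$ variables. For any group $X$, $X^{(\ell)}$ is generated by the values of $w_\ell$ in $X$. Indeed, these values form a conjugation-invariant set. If $X^{(i)}$ is generated by a conjugation-invariant set $V$, then the commutators $[a,b]$ with $a,b\in V$ generate a normal subgroup modulo which $X^{(i)}$ is abelian, so they generate $X^{(i+1)}$.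

Groups $\langle T_1,\dots,T_4\rangle$ as in Proposition 8.2 are soluble of derived length at most $\ell$ by Proposition 9.2, since $T_j$ has derived length at most $\rho$ and is $\mathrm{sn}^d$ in the join. So $w_\ell$ vanishes on $(D^r)^N$. For $k_1,\dots,k_N\in K$ write $k_i=d_{i1}\cdots d_{in}$ with $d_{ij}\in D$ and a common $n$; this is possible as $D=D^{-1}\ni1$. Consider the word $w_\ell(x_{11}\cdots x_{1n},\dots,x_{N1}\cdots x_{Nn})$ at $x_{ij}=d_{ij}$. If all but at most $c$ of the $x_{ij}$ are deleted, the arguments lie in $D^r$ and the value is $1$. By Lemma 6.2(ii), with each $x_{ij}$ forming its own group, $w_\ell(k_1,\dots,k_N)=1$. So $K^{(\ell)}=1$. $\square$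

## 10. Unipotent actions on an abelian normal subgroup

To bound the class we use the derived length and look at how $G$ acts on an abelian normal subgroup. Put
$$n=d+\rho,\qquad\nu=4n-3 .$$

**Lemma 10.1.** Under $(\ast)$, let $A\le G$ be abelian and normal, $Q=G/C_G(A)$, and suppose $Q'$ is finite and central in $Q$. Then there is a f.i. $K\le G$ with $[A,{}_{n\nu}K]=1$.

*Proof.* Write $A$ additively, with $G$ acting on the right, so $[a,g]=a(g-1)$. Let $C=C_G(A)\ge A$.

**Step 1: making the derived subgroup of the acting group minimal.** Among the f.i. subgroups containing $C$ choose $K_0$ such that, with $Q_0=K_0/C$, the group $F_0=Q_0'$ has least order. If $K_1\le K_0$ is f.i., its image in $Q$, which equals that of $K_1C$, has derived subgroup $F_0$. Note that $F_0\le Q'$ is finite, abelian, and central in $Q_0$.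

**Step 2: subgroups with the defining property of $\Delta$ act unipotently.** If $T\ \mathrm{sn}^d\,K_0$ and $\mathrm{cl}(T)\le\rho$, then $[A,{}_dT]\le T$ since $A\le K_0$, so $[A,{}_nT]\le\gamma_{\rho+1}(T)=1$. That is,
$$(t_1-1)\cdots(t_n-1)=0\ \text{ on }A\qquad(t_1,\dots,t_n\in T). \tag{3}$$

If $Q$ is abelian, we can go straight to Step 4. Otherwise the operators $t-1$ for different $T$ need not commute, and we first show that $F_0$ itself acts unipotently.

**Step 3: $(f_1-1)\cdots(f_n-1)=0$ for all $f_1,\dots,f_n\in F_0$.** Apply Proposition 5.5 to $K_0$ with $N=n$: $\mu(\Delta)>0$ for a left-invariant mean $\mu$ on $K_0^n$ and $\Delta=\Delta_n(K_0)$. Denote images in $Q_0$ by bars. For $\mathbf x\in K_0^n$ let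
$$\theta_{\mathbf x}:K_0\to F_0^n,\qquad y\mapsto([\bar x_1,\bar y],\dots,[\bar x_n,\bar y]),$$
a homomorphism because $F_0$ is central. We find $\mathbf x\in\Delta$ with $\theta_{\mathbf x}$ onto. If $\theta_{\mathbf x}$ is not onto, some nontrivial character $\chi=(\chi_1,\dots,\chi_n)$ of the finite abelian group $F_0^n$ is trivial on its image, so $\mathbf x$ lies in the subgroup
$$\mathfrak B_\chi=\Bigl\{\mathbf x\in K_0^n:\prod_i\chi_i([\bar x_i,\bar y])=1\ \ \forall y\in K_0\Bigr\}.$$
Choose $j$ with $\chi_j\neq1$ and let $X=\{x\in K_0:\chi_j([\bar x,\bar y])=1\ \forall y\in K_0\}$; then $\mathfrak B_\chi$ meets the $j$-th coordinate subgroup of $K_0^n$ in the copy of $X$. If $X$ were f.i. in $K_0$, its image in $Q_0$ would have derived subgroup inside $\ker\chi_j<F_0$, against Step 1. So $X$ has infinite index in $K_0$, hence $\mathfrak B_\chi$ has infinite index in $K_0^n$ and $\mu(\mathfrak B_\chi)=0$. There are finitely many $\chi$, so some $\mathbf x\in\Delta$ has $\theta_{\mathbf x}$ onto.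

For this $\mathbf x$, (3) gives $(x_1-1)\cdots(x_n-1)=0$. Given $f_1,\dots,f_n\in F_0$, choose $y_i\in K_0$ with $[\bar x_i,\bar y_i]=f_i$ and $[\bar x_j,\bar y_i]=1$ for $j\ne i$. We show by induction on $i$ that
$$(f_1-1)\cdots(f_i-1)(x_{i+1}-1)\cdots(x_n-1)=0 .$$
Conjugating the relation for $i-1$ by $y_i$ replaces $x_i$ by $x_if_i$ and fixes the other factors. Since $(x_if_i-1)-(x_i-1)=x_i(f_i-1)$, subtracting and using that the $f_j$ are central gives $x_i(f_1-1)\cdots(f_i-1)(x_{i+1}-1)\cdots(x_n-1)=0$, and $x_i$ is invertible. The case $i=n$ is the claim.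

**Step 4: a commutative ring.** Let $\mathcal R\subseteq\mathrm{End}(A)$ be the ring generated by $Q_0$, and $\mathfrak f=\sum_{f\in F_0}(f-1)\mathcal R$, an ideal generated by central elements of $\mathcal R$. By Step 3, $\mathfrak f^n=0$. And $\mathcal R/\mathfrak f$ is commutative, since $xy-yx=yx([x,y]-1)\in\mathfrak f$ for $x,y\in Q_0$.

Apply Proposition 8.2 to $K_0$ with $N=\nu$, $r=1$, and put $K=\langle D\rangle$, which is f.i. in $K_0$ and hence in $G$. Let $y_1,\dots,y_\nu\in D$, with $T_1,\dots,T_4\ \mathrm{sn}^d\,K_0$ as there, and let $I_j$ be the ideal of $\mathcal R/\mathfrak f$ generated by the images of $t-1$, $t\in T_j$. From $uv-1=(u-1)v+(v-1)$, each $y_i-1$ lies modulo $\mathfrak f$ in $I_1+\dots+I_4$. By (3) and commutativity $I_j^n=0$, so $(I_1+\dots+I_4)^{4(n-1)+1}=0$. As $4(n-1)+1=\nu$, $(y_1-1)\cdots(y_\nu-1)\in\mathfrak f$.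

In the commutative ring $\mathcal R/\mathfrak f$ the ideal generated by all $k-1$, $k\in K$, is generated by the $y-1$, $y\in D$. Hence $(k_1-1)\cdots(k_\nu-1)\in\mathfrak f$ for all $k_i\in K$, and products of $n\nu$ factors $k-1$ lie in $\mathfrak f^n=0$. That is, $[A,{}_{n\nu}K]=1$. $\square$

## 11. Bounding the class in finite exponent

**Proposition 11.1.** For each $t\ge0$ there is $e(t)=e(t,d)$ such that if $G$ satisfies $(\ast)$, $A\trianglelefteq G$ is abelian and $\mathrm{cl}(G/A)\le t$, then $G$ has a f.i. subgroup $K\ge A$ with $\mathrm{cl}(K)\le e(t)$.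

*Proof.* **Step 1: we need not insist on $K\ge A$.** If $G$ has a f.i. subgroup of class at most $e'$, it has one containing $A$ of class at most $t+e'+1$. Let $K_3$ be the core of the given subgroup, $A_0=A\cap K_3\trianglelefteq G$, and $C=C_{K_3}(A/A_0)$, which is f.i. because $A/A_0$ is finite. Then $[A,C]\le A_0$ and $[A_0,{}_{e'}C]\le\gamma_{e'+1}(K_3)=1$. As $A$ is abelian, replacing $C$ by $CA$ does not change commutators with subgroups of $A$, so $[A,{}_{e'+1}CA]=1$. Also $\mathrm{cl}(CA/A)\le t$. Hence $\mathrm{cl}(CA)\le t+e'+1$.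

**Step 2: $t=0$ and $t=1$.** If $t=0$, then $G=A$ and $e(0)=1$. If $t=1$, then $G/C_G(A)$ is abelian. With $K$ from Lemma 10.1, $KA$ has $\gamma_2(KA)\le A$ and $[A,{}_{n\nu}KA]=1$, so its class is at most $e(1):=n\nu+1$.

**Step 3: splitting $G/A$ in the middle, for $t\ge2$.** Let $u=\lceil(t+1)/2\rceil$ and $M=A\gamma_u(G)$. As $2u\ge t+1$, $[\gamma_u(G),\gamma_u(G)]\le\gamma_{t+1}(G)\le A$, so $M/A$ is abelian. By Step 2 and (KM), $M$ has a characteristic f.i. subgroup $M_2$ with $\mathrm{cl}(M_2)\le e(1)$; so $M_2\trianglelefteq G$. Let $K_1=C_G(M/M_2)$. It is f.i., as $M/M_2$ is finite, and it contains $M_2$. The group $(K_1\cap M)/M_2$ is finite and central in $K_1/M_2$, and $\gamma_u(K_1)\le K_1\cap M$. So $\mathrm{cl}(K_1/M_2)\le u$. Consider $K_1/M_2'$ with its abelian normal subgroup $M_2/M_2'$.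

**Step 4: a f.i. $K_2\le K_1$, containing $M_2$, with $\mathrm{cl}(K_2/M_2')$ bounded.** If $t\ge3$, then $u\le(t+2)/2<t$, and induction applied to $K_1/M_2'$ gives such a $K_2$ with $\mathrm{cl}(K_2/M_2')\le e(u)$. If $t=2$, then $u=2$, so the induction would be circular. But now $K_1/(K_1\cap M)$ is abelian, so $K_1/M_2$ has a finite central derived subgroup. The same holds for its quotient, the group induced on $M_2/M_2'$. This is the case for which Lemma 10.1 was made. It gives a f.i. $K_2\le K_1$ with $[M_2,{}_{n\nu}K_2]\le M_2'$, and we may enlarge $K_2$ by $M_2$, which acts trivially on $M_2/M_2'$. As $\gamma_3(K_2)\le M_2$, $\mathrm{cl}(K_2/M_2')\le n\nu+2$.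

**Step 5: conclusion.** In both cases (Ha), applied to $M_2\trianglelefteq K_2$, bounds $\mathrm{cl}(K_2)$ in terms of $t$ and $d$. Apply Step 1. $\square$

**Proof of Theorem C.** We first show that a group as in $(\ast)$ of derived length at most $s$, $s\ge1$, has a f.i. subgroup of class at most $c(s)$, where $c(1)=1$ and $c(s)=e(c(s-1),d)$. For $s\ge2$, by induction $G/G^{(s-1)}$ has a f.i. subgroup $G_1/G^{(s-1)}$ of class at most $c(s-1)$; apply Proposition 11.1 to $G_1$ and the abelian group $A=G^{(s-1)}$. Combined with Proposition 9.3 this gives Theorem C with $j(d)=c(\max(\ell(d),1))$. $\square$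

## 12. Proofs of Theorems B and A

**Proof of Theorem B.** Let $G$ be torsion nilpotent and $d$-sbyf; we may assume $G\ne1$. Suppose first $G_\omega=1$, and let $B=G^s\le Z_\rho(G)$ as in Proposition 4.1(iii). Theorem C applied to $G/B$, of exponent dividing $s$, gives a f.i. $K\ge B$ with $\gamma_{j(d)+1}(K)\le B\le Z_\rho(G)$. So $\mathrm{cl}(K)\le j(d)+\rho$. In general $(G/G_\omega)_h=G_h/G_\omega$, so $\bigcap_h(G/G_\omega)_h=1$ and $G/G_\omega$ has a f.i. subgroup of class at most $j(d)+\rho$. By Proposition 4.1(i), $G_\omega\le Z(G)$, so its preimage is a f.i. subgroup of $G$ of class at most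
$$f_1(d):=j(d)+\rho(d)+1 .\qquad\square$$

**Lemma 12.1.** Finite-by-Černikov groups are Černikov.

*Proof.* Let $M\trianglelefteq X$ be finite and let $Y/M$ be a normal f.i. subgroup of $X/M$ that is a finite direct product of quasicyclic groups. Put $L=C_X(M)\cap Y\trianglelefteq X$, which is f.i. in $X$, and $Z=L\cap M\le Z(L)$. A divisible abelian group has no proper f.i. subgroup, so $LM/M=Y/M$ and $L/Z\cong Y/M$. As $L/Z$ is abelian and $Z$ is central in $L$, commutation induces a bilinear map $L/Z\times L/Z\to Z$. With $k=|Z|$, every element of $L/Z$ is a $k$-th power, so this map is trivial and $L$ is abelian. The map $x\mapsto x^k$ kills $Z$, so $L^k$ is a quotient of $L/Z$; a quotient of a finite direct product of quasicyclic groups is again one. Since $L/Z$ is divisible, $L=L^kZ$. So $L^k$, characteristic in $L\trianglelefteq X$, is normal and f.i. in $X$. $\square$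

**Proof of Theorem A.** Let $G$ be locally finite and $d$-sbyf. By (Ca) there is a nilpotent $R\trianglelefteq G$ with $G/R$ Černikov. The group $R$ is torsion nilpotent and $d$-sbyf, so by Theorem B and (KM) it has a characteristic f.i. subgroup $N$ of class at most $f_1(d)$. Then $N\trianglelefteq G$, and $G/N$ is an extension of the finite group $R/N$ by the Černikov group $G/R$, hence Černikov by Lemma 12.1. So $f(d)=f_1(d)+1$ works. $\square$

## 13. Finite exponent: the defect and the class bound each other

Let $G$ be locally finite of finite exponent and $d$-sbyf. The quotient $G/N$ of Theorem A is Černikov of finite exponent, hence finite. So $G$ has a normal f.i. subgroup of class less than $f(d)$. Conversely, Section 1 showed that a group with a normal f.i. subgroup of class at most $c$, $c\ge1$, is $(c+1)$-sbyf. Hence a locally finite group of finite exponent is $d$-sbyf for some $d$ if and only if it is nilpotent-by-finite, and then the least such $d$ and the least class of a normal nilpotent f.i. subgroup are bounded in terms of each other. By Theorem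 B and (KM) the same mutual bound holds for torsion nilpotent groups.
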